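\title{Feedback vertex sets, girth, and binary codes}

\begin{abstract}
Let $G$ be a digraph on $n$ vertices, let $\tau(G)$ be the minimum size of a feedback vertex set of $G$, and let $g(G)$ be its girth. We prove that $2^{\tau(G)}\le A(n,g(G))$, where $A(n,d)$ is the maximum size of a binary code of length $n$ and minimum distance at least $d$. The proof bounds $\tau$ from above in terms of $n$ and the girth, by a level argument in vertex-weighted digraphs when $n/g$ is small and by a peeling argument when $n/g$ is large, and compares these bounds with known codes.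
\end{abstract}

\section{Introduction}\label{sec:intro}

Digraphs in this paper are finite, loops are allowed, cycles are directed, and a loop is a cycle of length $1$. Let $G$ be a digraph on the vertex set $[n]=\{1,\dots,n\}$. A \emph{feedback vertex set} is a set $I\subseteq[n]$ such that $G-I$, the digraph obtained by deleting the vertices of $I$, is acyclic; $\tau(G)$ is the minimum size of such a set. The \emph{girth} $g(G)$ is the minimum length of a cycle of $G$, with $g(G)=n+1$ if $G$ is acyclic.

The Hamming distance $d(x,y)$ of $x,y\in\{0,1\}^n$ is the number of coordinates in which $x$ and $y$ differ. The \emph{minimum distance} of a set $X\subseteq\{0,1\}^n$ is the minimum of $d(x,y)$ over distinct $x,y\in X$, and it is $n+1$ if $|X|\le1$. For positive integers $n$ and $d$, let $A(n,d)$ be the maximum size of a set $X\subseteq\{0,1\}^n$ with minimum distance at least $d$. The following inequality is posed as a conjecture in \cite{IFDS}, and we prove it.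

\begin{theorem}\label{thm:main}
For every digraph $G$ on $n$ vertices, $2^{\tau(G)}\le A(n,g(G))$.
\end{theorem}

The two sides are comparable because they bound the same quantity. Let $F\colon\{0,1\}^n\to\{0,1\}^n$ be a map whose $i$th component depends only on the coordinates $x_j$ for which $j\to i$ is an arc of $G$. Let $x\ne y$ be fixed points of $F$ and let $D$ be the set of coordinates where they differ. For $i\in D$ we have $F_i(x)=x_i\ne y_i=F_i(y)$, so $i$ has an in-neighbor in $D$; hence $G[D]$ contains a cycle. It follows that $|D|\ge g(G)$, and that $D$ meets every feedback vertex set $I$, so that a fixed point is determined by its coordinates in $I$. The number of fixed points of $F$ is therefore at most $A(n,g(G))$ and at most $2^{\tau(G)}$. Theorem~\ref{thm:main} says that the second bound is never worse than the first.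

The simplest cases suggest the inequality, and they show that no constant factor can be gained in general. Equality holds for acyclic digraphs ($2^0=1=A(n,n+1)$), for a single cycle through all vertices ($2^1=A(n,n)$), for digraphs with a loop at every vertex ($2^n=A(n,1)$), and for the complete bidirected graph $K_n$ with $n\ge2$, where $g=2$, $\tau=n-1$ and $A(n,2)=2^{n-1}$. A more interesting case is the Paley tournament on $\mathbb Z_7$, with arcs $i\to i+1,\,i+2,\,i+4$. The out-neighborhood of $i$ is the cyclic triangle $i+1\to i+2\to i+4\to i+1$, so $g=3$. An acyclic set of four vertices would have a vertex with arcs to the other three, which would then form a cyclic triangle; and $\{0,1,2\}$ is acyclic. So $\tau=4$, and $2^4=A(7,3)$ by the Hamming code and the sphere-packing bound $2^7/(1+7)$.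

One would like to build the code from the digraph. If $G$ has $k$ disjoint cycles, the words that are constant on each of these cycles and zero elsewhere form a code with $2^k$ words and minimum distance at least $g(G)$. This proves the theorem when $\tau(G)$ equals the maximum number of disjoint cycles, but the Paley tournament has $\tau=4$ and no three disjoint cycles. Our proof goes through numbers instead: for each $n$ and $g$ we bound the largest possible $\tau$, and we exhibit a code that is large enough. The parameter that governs both sides is the ratio $n/g$.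

\begin{itemize}
\item For $n<6g$ we bound $\tau$ by a constant that depends only on $n/g$. Section~\ref{sec:weights} treats $n<2g$, and Section~\ref{sec:levels} extends the bounds by cutting the digraph along a distance level. Codes with a bounded number of words come from juxtaposing short codes.
\item For large $n/g$ it is $n-\tau$ that is small, and it must be compared with the redundancy of a code: about $g\log_2(en/g)$ for the codes given by the Varshamov bound, and about $\frac g2\log_2 n$ for BCH codes. Section~\ref{sec:peeling} gives lower bounds of this order for $n-\tau$.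
\end{itemize}

Section~\ref{sec:reductions} reduces the theorem to odd $g\ge5$ and settles $g=3$, where the second idea is already visible. Section~\ref{sec:codes} collects the coding facts, which are quoted from \cite{MS}; the only other external result is Menger's theorem. Section~\ref{sec:comparison} carries out the comparison.

\section{Reduction to odd girth, and girth three}\label{sec:reductions}

A vertex set is \emph{acyclic} if it induces an acyclic subgraph. Let $a(G)=|V(G)|-\tau(G)$ be the maximum size of an acyclic set, and write $a(X)=a(G[X])$ for $X\subseteq V(G)$. We write $N^+(X)$ and $N^-(X)$ for the sets of out- and in-neighbors of vertices of $X$, and $d^+(v)$ for the out-degree of $v$. One observation is used throughout: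
\begin{equation}\label{eq:glue}
\begin{gathered}
\text{if $X,Y$ are disjoint and no arc goes from $X$ to $Y$, then every cycle of}\\
\text{$G[X\cup Y]$ lies in $X$ or in $Y$, and so $a(X\cup Y)=a(X)+a(Y)$.}
\end{gathered}
\end{equation}

From now on ``girth at least $g$'' means ``no cycle of length less than $g$'', so acyclic digraphs qualify for every $g$. For integers $g\ge1$ and $n\ge0$ let $t_g(n)$ be the maximum of $\tau$ over $n$-vertex digraphs of girth at least $g$, and let $f_g(n)=n-t_g(n)$ be the minimum of $a$ over the same digraphs. We drop the index $g$ when it is fixed, and put $t(x)=t(\lfloor x\rfloor)$ for real $x\ge0$. Adding an isolated vertex and deleting a vertex give $t(n-1)\le t(n)\le t(n-1)+1$. Hence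
\begin{equation}\label{eq:basic}
t \text{ and } f \text{ are nondecreasing},\qquad f(n)\le1+f(n-1),\qquad f(n)=n\ \text{ for } n<g .
\end{equation}
Acyclic digraphs satisfy Theorem~\ref{thm:main}, and a digraph with a cycle has $g(G)\le n$ and $\tau(G)\le t_{g(G)}(n)$. So it suffices to prove, for all $1\le g\le n$,
\begin{equation}\label{eq:star}
2^{t_g(n)}\le A(n,g).
\end{equation}

\subsection*{Eliminating a vertex}
Let $v$ be a vertex of a digraph $H$ with no loop at $v$. The digraph $H/v$ has vertex set $V(H)\setminus\{v\}$ and an arc $x\to y$ whenever $x\to y$ or $x\to v\to y$ in $H$; loops may arise. An arc of $H/v$ that is not an arc of $H$ is a \emph{shortcut}. Take a cycle $Z$ of $H/v$ with $r$ shortcuts and \emph{expand} it, replacing each shortcut $x\to y$ by $x\to v\to y$. The result is a closed walk of $H$ in which each vertex of $Z$ occurs once and $v$ occurs $r$ times. It is a cycle if $r\le1$, and for $r\ge2$ it splits at $v$ into $r$ cycles that pairwise meet only in $v$.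

\begin{lemma}\label{lem:elim}
Let $v$ be a vertex of $H$ without a loop. Then $\tau(H/v)\ge\tau(H)$. If $H$ has girth at least $g$, then $H/v$ has girth at least $g-1$. Consequently $t_g(n)\le t_{g-1}(n-1)$ for $g\ge2$ and $n\ge1$.
\end{lemma}

\begin{proof}
Let $I$ be a feedback vertex set of $H/v$. A cycle of $H-I$ that avoids $v$ is a cycle of $(H/v)-I$. A cycle of $H-I$ through $v$ has length at least $2$, and bypassing $v$ turns it into a cycle of $(H/v)-I$. So $H-I$ is acyclic, and $\tau(H)\le\tau(H/v)$. Let $Z$ be a cycle of length $\ell$ in $H/v$ with $r$ shortcuts. If $r=0$ then $\ell\ge g$. If $r\ge1$, the expanded walk has length $\ell+r$ and consists of $r$ cycles of $H$, so $\ell+r\ge rg$ and $\ell\ge r(g-1)\ge g-1$. The last claim follows because a digraph of girth at least $2$ has no loop.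
\end{proof}

\begin{lemma}\label{lem:odd}
If \eqref{eq:star} holds for all odd $g$ and all $n\ge g$, then it holds for all $1\le g\le n$.
\end{lemma}

\begin{proof}
Let $g$ be even and $n\ge g$. Append to each word of a code of length $n-1$ and minimum distance at least $g-1$ the sum of its bits modulo $2$. Distances do not decrease and become even, so they are at least $g$, because $g-1$ is odd. Thus $2^{t_g(n)}\le2^{t_{g-1}(n-1)}\le A(n-1,g-1)\le A(n,g)$.
\end{proof}

\subsection*{Girth one and girth three}
For $g=1$ we have $t_1(n)\le n$ and $A(n,1)=2^n$.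

Let $g=3$, and let $G$ have $n\ge1$ vertices and no cycle of length at most $2$. Then $G$ has at most $\binom n2$ arcs, so some vertex $v$ has $d^+(v)\le(n-1)/2$. The set $Y=V(G)\setminus(\{v\}\cup N^+(v))$ has at least $\lfloor n/2\rfloor$ vertices and receives no arc from $v$, so \eqref{eq:glue} gives $a(G)\ge1+a(Y)$. Hence $f_3(n)\ge1+f_3(\lfloor n/2\rfloor)$, and by induction
\[
f_3(n)\ge\lfloor\log_2n\rfloor+1=\lceil\log_2(n+1)\rceil=:r .
\]
On the coding side, $n\le2^r-1$, so there is a binary $r\times n$ matrix $M$ with distinct nonzero columns. No one or two columns sum to zero, so the (shortened) Hamming code $\{x:Mx=0\}$ has minimum distance at least $3$, and it has at least $2^{n-r}\ge2^{t_3(n)}$ words. This proves \eqref{eq:star} for $g=3$.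

This is the argument for large $n/g$ in miniature: a set with few out-neighbors is cheap to remove together with its out-neighborhood, what is gained is an acyclic set, and the total gain is compared with the number of rows of a parity check matrix. It remains to prove \eqref{eq:star} for odd $g\ge5$ and $n\ge g$.

\section{Weighted digraphs and the range $n<2g$}\label{sec:weights}

To bound $t_g(n)$ when $n/g$ is small we study a smallest counterexample, and we want to simplify it by eliminating vertices. Elimination keeps $\tau$ but may lose one unit of girth. Vertex weights repair this loss: if all cycles through $v$ pass through another vertex $u$, the length that $v$ contributed can be credited to $u$.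

A \emph{$g$-heavy digraph} is a digraph with positive integer vertex weights $w$ in which every cycle has total weight at least $g$. We write $w(X)$ for the total weight of a set or a cycle $X$.

\begin{lemma}\label{lem:weights}
A $g$-heavy digraph $H$ of total weight at most $n$ has $\tau(H)\le t_g(n)$.
\end{lemma}

\begin{proof}
Replace each vertex $z$ by a path with $w(z)$ vertices, directing the in-arcs of $z$ to its first vertex and the out-arcs of $z$ from its last vertex. A cycle that meets such a path traverses all of it, so the cycles of the new digraph correspond to those of $H$, with length equal to weight. Deleting a vertex of the path of $z$ destroys the same cycles as deleting $z$, so $\tau$ is unchanged. The new digraph has girth at least $g$ and at most $n$ vertices.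
\end{proof}

Let $K\ge0$ be an integer with $t_g(n)>K$. Then some $g$-heavy digraph of total weight at most $n$ has $\tau>K$ (take unit weights); one with the fewest vertices is called \emph{$(n,K)$-minimal}. We recall Menger's theorem: if $s$ and $s'$ are distinct vertices of a digraph with no arc $s\to s'$, the maximum number of internally disjoint paths from $s$ to $s'$ equals the minimum size of a set of vertices other than $s,s'$ that meets all paths from $s$ to $s'$.

\begin{lemma}\label{lem:two}
Let $H$ be $(n,K)$-minimal.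
\begin{itemize}
\item[(i)] If $1+t(n-g)\le K$, then $H$ has no loop.
\item[(ii)] If $H$ has no loop, then every vertex $v$ lies on two cycles that meet only in $v$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) A vertex $v$ with a loop has $w(v)\ge g$, so $\tau(H)\le1+\tau(H-v)\le1+t(n-g)$.

(ii) The vertex $v$ lies on a cycle, since otherwise $H-v$ would contradict minimality. Split $v$ into a source carrying its out-arcs and a sink carrying its in-arcs. Cycles through $v$ become paths from the source to the sink, and there is no arc from the source to the sink because $v$ has no loop. If (ii) fails, Menger's theorem gives a vertex $u\ne v$ on all cycles through $v$. Give $H/v$ the weights $w'(u)=w(u)+w(v)$ and $w'=w$ elsewhere. The total weight is unchanged, and $\tau(H/v)>K$ by Lemma~\ref{lem:elim}. Let $Z$ be a cycle of $H/v$ with $r$ shortcuts. If $r\ge2$, its expansion gives two cycles meeting only in $v$, although both contain $u$; so $r\le1$. If $r=0$, then $w'(Z)\ge w(Z)\ge g$. If $r=1$, the expansion is a cycle of $H$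 through $v$; it contains $u$, so $w'(Z)=w(Z)+w(v)\ge g$. Thus $H/v$ is $g$-heavy, contradicting minimality.
\end{proof}

\begin{theorem}\label{thm:A}
Let $g\ge1$. Then $t_g(n)=0$ if $n<g$, $t_g(n)\le1$ if $n<3g/2$, and $t_g(n)\le2$ if $n<2g$.
\end{theorem}

\begin{proof}
The first claim is part of \eqref{eq:basic}. For the other two, suppose that $H$ is $(n,K)$-minimal with $K=1$ or $K=2$. As $n<2g$, \emph{any two cycles of $H$ meet}. There is no loop: if $v$ had one, it would be disjoint from a cycle of $H-v$, which exists because $\tau(H)\ge2$. So Lemma~\ref{lem:two}(ii) applies.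

\medskip\noindent\emph{The case $K=1$, $n<3g/2$.} Two cycles meeting only in $v$ have total weight at least $2g-w(v)$, so $w(v)\ge2g-n$ for every $v$. They contain at least three vertices, so $n\ge3(2g-n)$, that is, $n\ge3g/2$, a contradiction.

\medskip\noindent\emph{The case $K=2$, $n\le2g-1$.} Let $v$ have the minimum weight $\nu$, and let $C_1=vp_1\dots p_k$ and $C_2=vq_1\dots q_l$ be cycles meeting only in $v$, with $k,l\ge1$. Their union weighs at least $2g-\nu$, which leaves less than $\nu$ for the other vertices; so $V(H)=C_1\cup C_2$. Put $\varepsilon_i=w(C_i)-g\ge0$. The total weight is $2g+\varepsilon_1+\varepsilon_2-\nu\le2g-1$, so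
\begin{equation}\label{eq:nu}
\nu>\varepsilon_1+\varepsilon_2 .
\end{equation}
Lay each path out on a line: $p_i$ occupies the interval from $b(p_i)=\sum_{h<i}w(p_h)$ to $e(p_i)=b(p_i)+w(p_i)$, and likewise for $q_j$. Then $e(p_k)=g+\varepsilon_1-\nu$ and $e(q_l)=g+\varepsilon_2-\nu$. Every arc closes a cycle with parts of $C_1$ and $C_2$, and this restricts the arcs.
\begin{enumerate}
\item[(1)] An arc $v\to p_i$, an arc $p_i\to v$ or an arc $p_i\to p_j$ with $j>i$ gives a cycle obtained from $C_1$ by skipping some vertices. The skipped weight is at most $\varepsilon_1<\nu$, so nothing is skipped, and the arc is an arc of $C_1$. An arc $p_i\to p_j$ with $j\le i$ gives a cycle $p_j\dots p_i$ disjoint from $C_2$, which is impossible. So the only arcs inside $C_1$ are those of the cycle, and the same holds for $C_2$.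
\item[(2)] An arc $p_i\to q_j$ gives the cycle $vp_1\dots p_iq_j\dots q_l$ of weight $\nu+e(p_i)+e(q_l)-b(q_j)=g+\varepsilon_2+e(p_i)-b(q_j)$, so $b(q_j)\le e(p_i)+\varepsilon_2$. Exchanging the cycles, an arc $q_j\to p_i$ forces $b(p_i)\le e(q_j)+\varepsilon_1$.
\end{enumerate}
So arcs between the two paths jump forward only a little, and a pair $\{p_i,q_j\}$ whose intervals overlap enough cannot be jumped over. Call $(i,j)$ \emph{good} if
\[
e(q_j)-b(p_i)>\varepsilon_2\qquad\text{and}\qquad e(p_i)-b(q_j)>\varepsilon_1 .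
\]
For a good pair let $S=\{p_i,q_j\}$, $V^-=\{v\}\cup\{p_h:h<i\}\cup\{q_h:h<j\}$ and $V^+=\{p_h:h>i\}\cup\{q_h:h>j\}$; see Figure~\ref{fig:cut}. No arc goes from $V^-$ to $V^+$. Indeed, by (1) such an arc is $p_h\to q_{h'}$ with $h<i$, $h'>j$, or $q_h\to p_{h'}$ with $h<j$, $h'>i$. In the first case $b(q_{h'})\ge e(q_j)>b(p_i)+\varepsilon_2\ge e(p_h)+\varepsilon_2$, in the second $b(p_{h'})\ge e(p_i)>b(q_j)+\varepsilon_1\ge e(q_h)+\varepsilon_1$, and both contradict (2). So every cycle of $H-S$ lies in $V^+$ or in $V^-$, and a cycle in $V^-$ avoids $v$, whose in-neighbors $p_k,q_l$ are not in $V^-$. Since $\tau(H)\ge3$, the digraph $H-S$ has a cycle. Since cycles meet, either all cycles of $H-S$ lie in $V^+$ (the pair is \emph{high}) or all lie in $V^-\setminus\{v\}$ (the pair is \emph{low}), and not both.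

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={font=\small}]
\node (v) at (0,0) {$v$};
\node (w) at (10,0) {$v$};
\foreach \x/\s [count=\c] in {1.4/1,2.8/h,5/i,7.2/{i+1},8.6/k}
  \node (p\c) at (\x,0.9) {$p_{\s}$};
\foreach \x/\s [count=\c] in {1.4/1,2.8/{j-1},5/j,7.2/{h'},8.6/l}
  \node (q\c) at (\x,-0.9) {$q_{\s}$};
\draw[->] (v)--(p1); \draw[->] (v)--(q1);
\draw[->] (p5)--(w); \draw[->] (q5)--(w);
\draw[->,dashed] (p1)--(p2); \draw[->,dashed] (p2)--(p3);
\draw[->] (p3)--(p4); \draw[->,dashed] (p4)--(p5);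
\draw[->,dashed] (q1)--(q2); \draw[->] (q2)--(q3);
\draw[->,dashed] (q3)--(q4); \draw[->,dashed] (q4)--(q5);
\draw[->,dotted,thick] (p2)--(q4);
\draw[rounded corners] (4.5,-1.3) rectangle (5.5,1.3);
\node at (5,1.6) {$S$}; \node at (2.1,1.6) {$V^-$}; \node at (7.9,1.6) {$V^+$};
\end{tikzpicture}
\caption{Two cycles $vp_1\dots p_k$ and $vq_1\dots q_l$ that meet only in $v$ (drawn twice); dashed arrows are paths. For a good pair $(i,j)$, deleting $S=\{p_i,q_j\}$ leaves the part $V^-$ before $S$ (with $v$) and the part $V^+$ after $S$. An arc from $V^-$ to $V^+$, such as the dotted one, would close a cycle of weight less than $g$.}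
\label{fig:cut}
\end{figure}

We now sweep a good pair from one end to the other. The pair $(1,1)$ is good, since $w(q_1)\ge\nu>\varepsilon_2$ and $w(p_1)\ge\nu>\varepsilon_1$, and it is high because $V^-=\{v\}$. The pair $(k,l)$, if good, is low because $V^+=\emptyset$. We claim that for each good $(i,j)\ne(k,l)$ one of $(i+1,j)$, $(i,j+1)$, $(i+1,j+1)$ is good. Raising $i$ increases $e(p_i)$, so it preserves the second inequality when $j$ is fixed; raising $j$ preserves the first when $i$ is fixed.

Let $i<k$ and $j<l$, and put $D=e(p_i)-e(q_j)=b(p_{i+1})-b(q_{j+1})$. If $D<-\varepsilon_2$, then $e(q_j)-b(p_{i+1})=-D>\varepsilon_2$ and $(i+1,j)$ is good. If $D>\varepsilon_1$, then $e(p_i)-b(q_{j+1})=D>\varepsilon_1$ and $(i,j+1)$ is good. If $-\varepsilon_2\le D\le\varepsilon_1$, then $(i+1,j+1)$ is good, because \eqref{eq:nu} gives $e(q_{j+1})-b(p_{i+1})=w(q_{j+1})-D\ge\nu-\varepsilon_1>\varepsilon_2$ and $e(p_{i+1})-b(q_{j+1})=w(p_{i+1})+D\ge\nu-\varepsilon_2>\varepsilon_1$. Let $i=k$ and $j<l$. Then $b(q_{j+1})\le e(q_l)-\nu$,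 so
\[
e(p_k)-b(q_{j+1})\ge(g+\varepsilon_1-\nu)-(g+\varepsilon_2-2\nu)=\varepsilon_1+\nu-\varepsilon_2>\varepsilon_1 ,
\]
and $(k,j+1)$ is good. The case $j=l$, $i<k$ follows by exchanging the cycles.

So there is a sequence of good pairs from the high pair $(1,1)$ to the low pair $(k,l)$, and in it some high pair $(i,j)$ is followed by a low pair $(i',j')$ with $i'\le i+1$ and $j'\le j+1$. The first gives a cycle in $\{p_h:h>i\}\cup\{q_h:h>j\}$, the second a cycle in $\{p_h:h\le i\}\cup\{q_h:h\le j\}$. These cycles are disjoint, a contradiction.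
\end{proof}

\begin{remark}\label{rem:sharp}
Theorem~\ref{thm:A} says that $\tau\ge2$ forces $n\ge3g/2$ and that $\tau\ge3$ forces $n\ge2g$. The first bound is attained with $n=\lceil3g/2\rceil$ for every $g\ge2$: give the vertices of the bidirected $K_3$ the weights $\lceil g/2\rceil,\lceil g/2\rceil,\lfloor g/2\rfloor$ and replace them by paths as in Lemma~\ref{lem:weights}. The second is attained for every even $g$ by the bidirected $K_4$ with all weights $g/2$, and for $g=3$ by the Paley tournament minus a vertex, whose acyclic sets have at most $3$ of the $6$ vertices.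
\end{remark}

\section{Levels and the range $n<6g$}\label{sec:levels}

For $n\ge2g$ the minimal digraph is no longer a union of two cycles, but the idea of cutting survives. Explore the digraph from a vertex $x$, spending time $w(z)$ at each vertex $z$. The vertices occupied at time $u$ separate those already left from those not yet reached. No cycle through $x$ closes before time $g$, so there are cuts at all times $u\le g$; they share the total weight $n$, so some of them are small, and both sides of a cut are lighter digraphs to which earlier bounds apply.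

Let $H$ be $g$-heavy of total weight at most $n$, and fix a vertex $x$. Let $\rho(z)$ be the minimum, over paths from $x$ to $z$, of the total weight of the vertices before $z$; so $\rho(x)=0$, and $\rho(z)=\infty$ if $z$ is unreachable. An arc $y\to z$ gives $\rho(z)\le\rho(y)+w(y)$. For real $u$ with $0<u\le g$ partition $V(H)$ into
\[
V_u^-=\{z:\rho(z)+w(z)<u\},\quad S_u=\{z:\rho(z)<u\le\rho(z)+w(z)\},\quad V_u^+=\{z:\rho(z)\ge u\},
\]
and put $\beta(u)=\int_0^u|S_{u'}|\,du'$. As $\rho$ and $w$ take integer values, $S_u$ is constant on each interval $(j-1,j]$ with $j$ an integer. Put $\beta_j=\beta(j)=|S_1|+\dots+|S_j|$ and $\gamma_j=n-\beta_j$ for $0\le j\le g$.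

\begin{lemma}\label{lem:levels}
In this setting $\beta(g)\le n$, and
\begin{align}
\tau(H)&\le|S_u|+t(\beta(u))+t(n-\beta(u)) &&(0<u\le g),\label{eq:cut}\\
n-\tau(H)&\ge f(\beta_{j-1})+f(\gamma_j) &&(1\le j\le g).\label{eq:cutint}
\end{align}
If $x$ lies on two cycles meeting only in $x$, then $|S_u|=1$ for $u\le w(x)$ and $|S_u|\ge2$ for $w(x)<u\le g$.
\end{lemma}

\begin{proof}
A reachable vertex $z$ contributes to $\beta(u)$ the length of $(\rho(z),\rho(z)+w(z)]\cap(0,u]$. This is at most $w(z)$, it is $w(z)$ for $z\in V_u^-$, and it is $0$ for $z\in V_u^+$. Hence $\beta(u)\le n$, $w(V_u^-)\le\beta(u)$ and $w(V_u^+)\le n-\beta(u)$. An arc $y\to z$ with $y\in V_u^-$ has $\rho(z)<u$, so no arc goes from $V_u^-$ to $V_u^+$. Now \eqref{eq:glue} and Lemma~\ref{lem:weights} give \eqref{eq:cut}. For $u=j$, a vertex of $V_j^-$ has $\rho(z)+w(z)\le j-1$, so $w(V_j^-)\le\beta_{j-1}$ and $\tau(H)\le|S_j|+t(\beta_{j-1})+t(\gamma_j)$. Since $\beta_{j-1}+|S_j|+\gamma_j=n$, this is \eqref{eq:cutint}.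

Every cycle $x=z_0,z_1,\dots,z_r$ through $x$ meets $S_u$. Indeed, a lightest path from $x$ to $z_r$ and the arc $z_r\to x$ form a cycle, so $\rho(z_r)+w(z_r)\ge g\ge u$; this is where heaviness and $u\le g$ are used. The first $z_i$ with $\rho(z_i)+w(z_i)\ge u$ has $\rho(z_i)<u$, because $i=0$ or $\rho(z_i)\le\rho(z_{i-1})+w(z_{i-1})<u$. If $u>w(x)$, then $x\notin S_u$, and two cycles meeting only in $x$ give two vertices of $S_u$. If $u\le w(x)$, then $S_u=\{x\}$, since $\rho(z)\ge w(x)$ for $z\ne x$.
\end{proof}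

\begin{theorem}\label{thm:B}
Let $g\ge1$ and $1\le h\le12$. Then $t_g(n)\le c_h$ whenever $n<hg/2$, where
\[
\begin{array}{c|cccccccccccc}
h&1&2&3&4&5&6&7&8&9&10&11&12\\\hline
c_h&0&0&1&2&5&8&12&16&21&26&31&37
\end{array}
\]
\end{theorem}

\begin{proof}
We use induction on $h$; the cases $h\le4$ are Theorem~\ref{thm:A}. Let $h\ge5$ and $n<hg/2$, and suppose that $H$ is $(n,c_h)$-minimal. Since $1+t(n-g)\le1+c_{h-2}\le c_h$, both parts of Lemma~\ref{lem:two} apply. The plan is to show that all vertices are heavy, so that deleting a few of them lands in the case $h-1$. Let $x$ have the minimum weight $\nu$ and put $r=c_h-c_{h-1}\ge1$. We claim that $r\nu\ge g/2$, and we may assume $\nu\le g/2$.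

Take levels from $x$. Let $J_i=((i-1)g/2,\,ig/2)$ for $1\le i\le h$, let $m_1=m_h=2$, and let $m_i=c_h+1-c_i-c_{h+1-i}$ for $2\le i\le h-1$. Let $\nu<u\le g$ and $\beta(u)\in J_i$. Then $|S_u|\ge m_i$: for $i\in\{1,h\}$ by the last part of Lemma~\ref{lem:levels}, and otherwise by \eqref{eq:cut} and induction, because $\beta(u)<ig/2$ and $n-\beta(u)<(h+1-i)g/2$. The function $\beta$ is piecewise linear and strictly increasing with slope $|S_u|$, and $\beta(\nu)=\nu$, $\beta(g)\le n<hg/2$. So as $u$ runs from $\nu$ to $g$, the value $\beta(u)$ spends time at most $(g/2-\nu)/2$ in $J_1$ and at most $g/(2m_i)$ in $J_i$ for $i\ge2$. Adding up,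
\[
g-\nu\le\frac g4-\frac\nu2+\frac g2\sum_{i=2}^{h-1}\frac1{m_i}+\frac g4,
\qquad\text{that is,}\qquad
\nu\ge\theta_hg\quad\text{with}\quad\theta_h=1-\sum_{i=2}^{h-1}\frac1{m_i}.
\]
The values are as follows, and $r\theta_h\ge1/2$ in each row.
\[
\begin{array}{c|l|c|c}
h&m_2,\dots,m_{h-1}&\theta_h\ge&r\\\hline
5&4,4,4&1/4&3\\
6&4,6,6,4&1/6&3\\
7&5,7,9,7,5&0.203&4\\
8&5,8,10,10,8,5&0.15&4\\
9&6,9,12,12,12,9,6&0.194&5\\
10&6,10,13,14,14,13,10,6&0.169&5\\
11&6,10,14,15,16,15,14,10,6&0.127&5\\
12&7,11,15,17,18,18,17,15,11,7&0.170&6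
\end{array}
\]
This proves the claim. Now $H$ has more than $c_h\ge r$ vertices. Deleting any $r$ of them leaves weight less than $(h-1)g/2$, so $\tau(H)\le r+c_{h-1}=c_h$, a contradiction.
\end{proof}

Let $B_h=\lceil hg/2\rceil-1$ be the largest integer below $hg/2$. Theorem~\ref{thm:B} and \eqref{eq:basic} give $t(n)\le c_h$ and $f(n)\ge n-c_h$ for $n\le B_h$, and $f(n)\ge B_h-c_h$ for $n\ge B_h$. Table~\ref{tab:B} lists $B_h$ for small odd $g$; a bound on $t$ or $f$ ``from Table~\ref{tab:B}'' is one of these three.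

\begin{table}[ht]
\centering
\begin{tabular}{c|ccccccccccc}
$h$&2&3&4&5&6&7&8&9&10&11&12\\
$c_h$&0&1&2&5&8&12&16&21&26&31&37\\\hline
$g=5$&4&7&9&12&14&17&19&22&24&27&29\\
$g=7$&6&10&13&17&20&24&27&31&34&38&41\\
$g=9$&8&13&17&22&26&31&35&40&44&49&53\\
$g=11$&10&16&21&27&32&38&43&49&54&60&65\\
$g=13$&12&19&25&32&38&45&51&58&64&71&77\\
$g=15$&14&22&29&37&44&52&59&67&74&82&89\\
$g=17$&16&25&33&42&50&59&67&76&84&93&101\\
$g=19$&18&28&37&47&56&66&75&85&94&104&113\\
$g=21$&20&31&41&52&62&73&83&94&104&115&125\\
$g=23$&22&34&45&57&68&80&91&103&114&126&137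
\end{tabular}
\caption{The numbers $B_h=\lceil hg/2\rceil-1$; one has $t_g(n)\le c_h$ for $n\le B_h$.}
\label{tab:B}
\end{table}

At six places Theorem~\ref{thm:B} needs to be sharpened for the comparison with codes. There the integer inequality \eqref{eq:cutint} does better.

\begin{lemma}\label{lem:six}
$t_7(27)\le12$, $t_9(23)\le5$, $t_9(31)\le11$, $t_{13}(40)\le9$, $t_{13}(42)\le10$ and $t_{13}(44)\le11$.
\end{lemma}

\begin{proof}
In each case let $K$ be the claimed bound for $t_g(n)$ and suppose that $H$ is $(n,K)$-minimal. All bounds on $t$ and $f$ in this proof are from Table~\ref{tab:B}. The values $1+t(n-g)$ are at most $9,3,6,6,6,6$, hence at most $K$, so both parts of Lemma~\ref{lem:two} apply. Let $\nu$ be the minimum weight, and let $\nu_0=1,1,1,2,3,3$ in the six cases. If $\nu>\nu_0$, delete $5,3,3,1,1,2$ vertices (there are more than $K$ of them); then $\tau(H)$ is at most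
\begin{gather*}
5+t_7(17)\le10,\qquad 3+t_9(17)\le5,\qquad 3+t_9(25)\le11,\\
1+t_{13}(37)\le9,\qquad 1+t_{13}(38)\le9,\qquad 2+t_{13}(36)\le10,
\end{gather*}
respectively, a contradiction. So $\nu\le\nu_0$. Take levels from a vertex of weight $\nu$. By Lemma~\ref{lem:levels}, for $\nu_0\le j\le g$,
\begin{equation}\label{eq:ends}
\beta_j\ge\nu+2(j-\nu)\ge2j-\nu_0,\qquad\gamma_j\ge\beta_g-\beta_j\ge2(g-j),
\end{equation}
and $f(\beta_j)+f(\gamma_{j+1})\le D:=n-K-1$ for $0\le j<g$. A lower bound on $\beta_j$ thus gives an upper bound on $\gamma_{j+1}$, which is a lower bound on $\beta_{j+1}$. We iterate until too little weight is left for the remaining levels.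

Take $g=9$, $n=23$, where $D=17$. We start from $\beta_2\ge3$. Then $f(\gamma_3)\le14$, and $f(17)\ge15$, so $\gamma_3\le16$ and $\beta_3\ge7$. Then $f(\gamma_4)\le10$, and $f(12)\ge11$, so $\gamma_4\le11$ and $\beta_4\ge12$. Then $f(\gamma_5)\le17-11=6$, and $f(7)=7$, so $\gamma_5\le6$; but $\gamma_5\ge8$ by \eqref{eq:ends}. The other cases are recorded below, one step per line. The first bound on $\beta_j$ is from \eqref{eq:ends}, each later one is $n$ minus the preceding bound on $\gamma_j$, and the last column gives a value of $f$ exceeding $D$ minus the fourth column.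
\[
\begin{array}{c|c|c|c|c|l}
(g,n,D)&j&\beta_j\ge&f(\beta_j)\ge&\gamma_{j+1}\le&\text{because}\\\hline
(7,27,14)&2&3&3&16&f(17)\ge12\\
&3&11&9&5&f(6)=6\\\hline
(9,31,19)&2&3&3&21&f(22)\ge17\\
&3&10&9&11&f(12)\ge11\\
&4&20&15&4&f(5)=5\\\hline
(13,40,30)&3&4&4&31&f(32)\ge27\\
&4&9&9&23&f(24)\ge22\\
&5&17&16&15&f(16)\ge15\\
&6&25&23&7&f(8)=8\\\hline
(13,42,31)&4&5&5&31&f(32)\ge27\\
&5&11&11&22&f(23)\ge21\\
&6&20&18&14&f(15)\ge14\\
&7&28&23&8&f(9)=9\\\hline
(13,44,32)&4&5&5&35&f(36)\ge28\\
&5&9&9&28&f(29)\ge24\\
&6&16&15&18&f(19)\ge18\\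
&7&26&23&9&f(10)=10
\end{array}
\]
The last lines contradict \eqref{eq:ends}, which gives $\gamma_4\ge6$, $\gamma_5\ge8$, $\gamma_7\ge12$, $\gamma_8\ge10$ and $\gamma_8\ge10$.
\end{proof}

\section{Peeling}\label{sec:peeling}

For $g=3$ we removed one vertex with its out-neighbors. For larger $g$ we remove any set whose neighborhood is small compared with the acyclic set it contains. When no such set is left, the digraph expands; balls then grow quickly, and the girth keeps an out-ball and an in-ball apart, which yields a large acyclic set in another way.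

Let $\lambda>1$ be real. A digraph $G$ is \emph{$\lambda$-tight} if $|X\cup N^+(X)|>\lambda\,a(X)$ and $|X\cup N^-(X)|>\lambda\,a(X)$ for all nonempty $X\subseteq V(G)$. Reversing all arcs preserves tightness, girth and $a$.

\begin{lemma}\label{lem:peel}
Every digraph $G$ on $n$ vertices has a $\lambda$-tight induced subgraph $G'$, possibly empty, with $a(G)\ge a(G')+(n-n')/\lambda$, where $n'=|V(G')|$. Consequently, if every nonempty $\lambda$-tight digraph of girth at least $g$ has $a\ge K$, then $f_g(n)\ge\min(n/\lambda,K)$ for all $n$.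
\end{lemma}

\begin{proof}
Use induction on $n$. If $G$ is tight, take $G'=G$. Otherwise some nonempty $X$ has $|Z|\le\lambda\,a(X)$ with $Z=X\cup N^+(X)$ or $Z=X\cup N^-(X)$. Between $X$ and $V(G)\setminus Z$ the arcs of one direction are absent, so \eqref{eq:glue} gives $a(G)\ge a(X)+a(G-Z)\ge|Z|/\lambda+a(G-Z)$. Apply induction to $G-Z$. For the consequence, $a(G)\ge n/\lambda$ if $G'$ is empty, and $a(G)\ge a(G')\ge K$ otherwise.
\end{proof}

Since $f$ is an integer, $n/\lambda$ may be rounded up. A larger $\lambda$ makes tight digraphs expand faster and raises $K$, but it lowers $n/\lambda$; each $\lambda$ below is chosen to balance the two.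

Fix a root $v$. Let $X_i$ be the set of vertices reachable from $v$ by a path of length at most $i$, let $Y_i$ be the set of vertices from which $v$ is reachable by such a path, and let $x_i=|X_i|$, $y_i=|Y_i|$. Thus $x_0=y_0=1$, $x_1=1+d^+(v)$ if $v$ has no loop, and the sizes are nondecreasing in $i$.

\begin{lemma}\label{lem:balls}
Let $G$ be a nonempty $\lambda$-tight digraph of girth at least $g$, with root $v$. For $0\le i\le g-2$,
\[
a(X_i)\ge1+f(x_i-1)\ge f(x_i),\qquad x_{i+1}>\lambda\,a(X_i),
\]
and the same holds for $Y_i$ and $y_i$. For $p,q\ge0$ with $p+q\le g-2$,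
\[
a(G)\ge1+f(x_p-1)+f(y_q-1)\ge f(x_p)+f(y_q-1).
\]
\end{lemma}

\begin{proof}
A closed walk of positive length contains a cycle, so $G$ has no closed walk of length between $1$ and $g-1$. An in-neighbor of $v$ in $X_i$ would give a closed walk of length at most $i+1\le g-1$. So no arc goes from $X_i\setminus\{v\}$ to $v$, and $a(X_i)=1+a(X_i\setminus\{v\})\ge1+f(x_i-1)$. Tightness applied to $X_i$ gives the second inequality, as $X_i\cup N^+(X_i)=X_{i+1}$. A common vertex of $X_p$ and $Y_q\setminus\{v\}$ would give a closed walk through $v$ of length between $1$ and $p+q$, and an arc from $X_p$ to $Y_q\setminus\{v\}$ one of length between $1$ and $p+q+1\le g-1$. So \eqref{eq:glue} gives $a(G)\ge a(X_p)+a(Y_q\setminus\{v\})$.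
\end{proof}

We work out $g=5$ by hand. Here we take $p=2$, $q=1$, so a nonempty $\lambda$-tight digraph $G'$ satisfies, for every root,
\begin{equation}\label{eq:five}
x_1,y_1>\lambda,\qquad x_2>\lambda(1+f(x_1-1)),\qquad a(G')\ge1+f(x_2-1)+f(y_1-1).
\end{equation}

\begin{lemma}\label{lem:five}
For $g=5$,
\[
\begin{array}{c|ccccccccc}
n&15&18&24&33&34&65&128&256&512\\\hline
f_5(n)\ge&8&9&10&11&12&14&16&19&25
\end{array}
\]
\end{lemma}

\begin{proof}
Table~\ref{tab:B} gives $f(b)=b$ for $b\le4$, $f(6)\ge5$, $f(8)\ge6$ and $f(9)\ge7$. Let $G$ have $n$ vertices and girth at least $5$, and let $G'$ and $n'$ be as in Lemma~\ref{lem:peel}; all degrees and balls are taken in $G'$.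

\emph{$n=15$, $\lambda=2$.} If $G'\ne\emptyset$, then $x_1,y_1\ge3$, $x_2>2\cdot3$, and $a(G')\ge1+f(6)+f(2)\ge8$. Also $15/2>7$.

\emph{$n=18$, $\lambda=2.2$.} If $G'=\emptyset$, use $18/2.2>8$. Otherwise all in- and out-degrees are at least $2$, $x_2>2.2\cdot3$ gives $x_2\ge7$, and $a(G')\ge8$ as before; if $n'<18$, then $a(G)>8$. Let $n'=18$. Suppose some degree is at least $3$; after reversing all arcs if necessary it is an out-degree. With that vertex as root, $x_2>2.2\cdot4$, so $x_2\ge9$ and $a\ge1+f(8)+f(2)\ge9$. Suppose all degrees are $2$. Then $x_2\le1+2+4$, so $x_2=7$, and $x_3\le7+8=15$. No arc goes from $X_2$ to the at least $3$ vertices outside $X_3$, so $a\ge(1+f(6))+f(3)\ge9$.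

\emph{$n=24$, $\lambda=2.66$.} We have $24/2.66>9$. If $G'\ne\emptyset$, all degrees are at least $2$, and $x_2>2.66\cdot3>7$ shows that not all out-degrees equal $2$. A root of out-degree at least $3$ has $x_2>2.66\cdot4$, so $x_2\ge11$ and $a(G')\ge1+f(10)+f(2)\ge10$.

\emph{$n=33,34$, $\lambda=3.05$.} We have $33/3.05>10$ and $34/3.05>11$. If $G'\ne\emptyset$, all degrees are at least $3$, $x_2>3.05\cdot4$ gives $x_2\ge13$, and $a(G')\ge1+f(12)+f(3)\ge11$. This settles $n=33$, and $n=34$ unless $n'=34$. Let $n'=34$. If some degree, without loss of generality an out-degree, is at least $4$, then $x_2>3.05\cdot5$, so $x_2\ge16$ and $a\ge1+f(15)+f(3)\ge12$. If all degrees are $3$, then $x_1=4$, $x_2\le13$, and no arc goes from $X_1$ to the at least $21$ vertices outside $X_2$, so $a\ge(1+f(3))+f(21)\ge4+9$.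

\emph{$n=65$, $\lambda=4.99$.} If $G'\ne\emptyset$, then $x_1,y_1\ge5$, $x_2>4.99\cdot5$, so $x_2\ge25$ and $a(G')\ge1+f(24)+f(4)\ge15$. Also $65/4.99>13$.

\emph{$n=128,256$, $\lambda=8$.} If $G'\ne\emptyset$, then $x_1,y_1\ge9$, $x_2>8(1+f(8))\ge56$, and $a(G')\ge1+f(56)+f(8)\ge1+12+6=19$. Also $n/8=16$ or $32$.

\emph{$n=512$, $\lambda=16$.} If $G'\ne\emptyset$, then $x_1,y_1\ge17$, $x_2>16(1+f(16))\ge144$, and $a(G')\ge1+f(144)+f(16)\ge1+16+8=25$. Also $512/16=32$.
\end{proof}

For $7\le g\le23$ the same computation is mechanical, with one exception.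

\begin{lemma}\label{lem:table}
For each row $(g,\lambda,K)$ of Table~\ref{tab:peel}, and for $(g,\lambda,K)=(9,\,1.9,\,24)$, we have $f_g(n)\ge\min(\lceil n/\lambda\rceil,K)$ for all $n$.
\end{lemma}

\begin{table}[ht]
\centering
\begin{tabular}{c|c|l|c|c|c}
$g$&$\lambda$&$\xi_1[a_1],\dots,\xi_p[a_p]$&$q$&$f(\xi_q-1)\ge$&$K$\\\hline
7&2&3, 7, 15[12]&2&6&18\\
7&3&4, 13[11], 34[17]&2&10&27\\
7&5&6, 31[15], 76[26]&2&15&41\\\hline
9&2&3, 7, 15[13], 27[18]&3&12&30\\
9&2.5&3, 8, 21[16], 41[20]&3&15&35\\
9&4&5, 21[16], 65[30], 121[35]&3&30&65\\\hline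
11&1.88&2, 4, 8, 16[15], 29[22]&4&14&36\\
11&2&3, 7, 15[14], 29[22], 45[27]&4&22&49\\
11&4&5, 21[19], 77[35], 141[49], 197[49]&4&49&98\\\hline
13&1.75&2, 4, 8, 15[14], 25[23], 41[29]&5&22&51\\
13&2&3, 7, 15[14], 29[24], 49[33], 67[39]&5&33&72\\\hline
15&1.52&2, 4, 7, 11, 17[16], 25[23], 35[30]&6&22&52\\
15&2&3, 7, 15[14], 29[27], 55[40], 81[52]&6&52&104\\\hline
17&2&3, 7, 15, 31[29], 59[47], 95[62]&6&62&124\\
19&2&3, 7, 15, 31[29], 59[48], 97[68]&6&68&136\\
21&2&3, 7, 15, 31[30], 61[53], 107[78]&6&78&156\\
23&2&3, 7, 15, 31[30], 61[53], 107[82]&6&82&164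
\end{tabular}
\caption{Lower bounds $\xi_i$ for the sizes of balls of radius $i$ in a $\lambda$-tight digraph of girth at least $g$, and lower bounds $a_i$ for their acyclic sets; $a_i=\xi_i$ where no bracket is shown. The bound $K$ is $a_p$ plus the entry in the fifth column.}
\label{tab:peel}
\end{table}

\begin{proof}
In each row put $a_0=1$. Then $\xi_{i+1}=\lfloor\lambda a_i\rfloor+1$ and $p+q\le g-2$, and we check below that $a_i\le1+f(\xi_i-1)$. Lemma~\ref{lem:balls} and induction on $i$ then give $x_i,y_i\ge\xi_i$ and $a(X_i),a(Y_i)\ge a_i$ in a nonempty $\lambda$-tight digraph, hence $a\ge a_p+f(\xi_q-1)\ge K$, and Lemma~\ref{lem:peel} applies.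

An entry without bracket has $\xi_i\le g$, so $1+f(\xi_i-1)=\xi_i$. For the entry $15[12]$, $1+f_7(14)\ge1+f_7(13)\ge12$. For all other entries we have $a_i\le f(\xi_i)$, which suffices by \eqref{eq:basic}. These inequalities and the fifth column follow by monotonicity from the values below, which are from Table~\ref{tab:B} unless Lemma~\ref{lem:six} or an earlier row, named by its $\lambda$, is indicated.
\begin{itemize}
\item $g=7$: $f(6)=6$, $f(12)\ge10$, $f(13)\ge11$; $f(30)\ge15$, $f(34)\ge17$ ($\lambda=2$); $f(76)\ge26$ ($\lambda=3$).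
\item $g=9$: $f(14)\ge12$, $f(15)\ge13$, $f(20)\ge15$, $f(21)\ge16$; $f(23)\ge18$, $f(31)\ge20$ (Lemma~\ref{lem:six}); $f(64)\ge30$ ($\lambda=2$); $f(121)\ge35$ ($\lambda=2.5$).
\item $g=11$: $f(15)\ge14$, $f(16)\ge15$, $f(21)\ge19$, $f(27)\ge22$, $f(43)\ge27$; $f(77)\ge35$ ($\lambda=1.88$); $f(140)\ge49$ ($\lambda=2$).
\item $g=13$: $f(15)\ge14$, $f(24)\ge22$, $f(25)\ge23$, $f(29)\ge24$, $f(41)\ge29$, $f(45)\ge33$; $f(67)\ge39$ ($\lambda=1.75$).
\item $g=15$: $f(15)\ge14$, $f(17)\ge16$, $f(24)\ge22$, $f(25)\ge23$, $f(29)\ge27$, $f(35)\ge30$, $f(52)\ge40$; $f(80)\ge52$ ($\lambda=1.52$).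
\item $g=17$: $f(31)\ge29$, $f(59)\ge47$, $f(93)\ge62$. \quad $g=19$: $f(31)\ge29$, $f(56)\ge48$, $f(94)\ge68$.
\item $g=21$: $f(31)\ge30$, $f(61)\ge53$, $f(104)\ge78$. \quad $g=23$: $f(31)\ge30$, $f(61)\ge53$, $f(103)\ge82$.
\end{itemize}

Finally let $g=9$, $\lambda=1.9$, where the root has to be chosen. In a nonempty tight digraph every root has $x_1\ge2$ and $x_2>1.9\cdot2$, so $x_2\ge4$. If $d^+(v)=1$ with out-neighbor $u$, then $X_2=\{v,u\}\cup N^+(u)$, so $d^+(u)\ge2$. Hence some vertex has out-degree at least $2$. With it as root, $x_1\ge3$, $x_2\ge6$ and $x_3\ge12$, while $y_1,\dots,y_4\ge2,4,8,16$. With $p=3$, $q=4$ we get $a\ge f(12)+f(15)\ge11+13=24$.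
\end{proof}

\section{Codes}\label{sec:codes}

An $(L,M,d)$ code is a subset of $\{0,1\}^L$ with $M$ words and minimum distance at least $d$. An $[L,k,d]$ code is an $(L,2^k,d)$ code that is a linear subspace of $\mathbb F_2^L$; its minimum distance is the least weight (number of ones) of a nonzero word, and its \emph{redundancy} is $L-k$. A linear code of redundancy at most $r$ is the kernel of an $r\times L$ parity check matrix, and its minimum distance is at least $d$ exactly when any $d-1$ columns are linearly independent.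

We use the following codes from \cite{MS} (for BCH codes see Chapter~9 there):
\begin{itemize}
\item the Nordstrom--Robinson code $(16,2^8,6)$; the Golay codes $[23,12,7]$, $[24,12,8]$; the Wagner code $[23,14,5]$; the Reed--Muller codes $[16,5,8]$, $[32,16,8]$; the quadratic residue codes $[17,9,5]$, $[41,21,9]$, $[47,24,11]$;
\item irreducible Goppa codes of length $2^m$ and BCH codes of length $2^m-1$, with redundancy at most $ms$ and minimum distance at least $2s+1$;
\item the BCH codes $[31,11,11]$, $[31,16,7]$, $[63,45,7]$, $[63,39,9]$, $[63,36,11]$, $[63,30,13]$, $[63,24,15]$, $[63,18,21]$, $[63,16,23]$, $[127,71,19]$, $[127,64,21]$, $[127,57,23]$, and the extended codes $[32,11,12]$, $[64,24,16]$;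
\item the Varshamov bound: an $[L,L-r,d]$ code exists if $\sum_{i=0}^{d-2}\binom{L-1}i<2^r$.
\end{itemize}

For $k,d\ge1$ let $N(k,d)$ be the least $L$ with $A(L,d)\ge2^k$. Appending zeros shows that $A(L,d)\ge2^k$ for all $L\ge N(k,d)$. Four standard operations give inequalities for $N$. \emph{Shortening} (keep the words with the more frequent value in one coordinate and delete that coordinate) gives $N(k-1,d)\le N(k,d)-1$ for $k\ge2$. \emph{Puncturing} (delete a coordinate) gives $N(k,d-1)\le N(k,d)-1$ for $d\ge2$. \emph{Juxtaposition} (concatenate the $i$th word of one code with the $i$th word of another) gives $N(k,d_1+d_2)\le N(k,d_1)+N(k,d_2)$. The \emph{parity bit} of Lemma~\ref{lem:odd} gives $N(k,d+1)\le N(k,d)+1$ for odd $d$.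

For real $W\ge2$ let $\varphi(W)=W\log_2W-(W-1)\log_2(W-1)$. Since $\varphi(W)=\log_2W+\log_2\bigl(1+\frac1{W-1}\bigr)^{W-1}$, we have $\varphi(W)\le\log_2(eW)$.

\begin{lemma}\label{lem:criteria}
Let $n\ge g\ge2$. Each of the following conditions implies \eqref{eq:star} for $g$ and $n$.
\begin{itemize}
\item[(C1)] There is a linear code of length $L\ge n$, redundancy at most $r$ and minimum distance at least $g$, and $f(n)\ge r$.
\item[(C2)] $N(k,g)\le n$ and $t(n)\le k$.
\item[(C3)] $n\ge n_0$, $t(n_0-1)\le k_0<k_1$, $t(n)\le k_1$, and $N(k_1,g)\le n_0+k_1-k_0-1$.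
\item[(C4)] $n\le Wg$ and $f(n)\ge g\varphi(W)-2\log_2(W-1)$ for some real $W\ge2$.
\end{itemize}
In particular \eqref{eq:star} holds if $n\ge2g$ and $f(n)\ge g\log_2(en/g)$.
\end{lemma}

\begin{proof}
(C1) The kernel of the matrix formed by $n$ columns of an $r\times L$ parity check matrix has minimum distance at least $g$ and dimension at least $n-r\ge t(n)$.

(C2) We have $A(n,g)\ge2^k$.

(C3) The point is that $t$ rises by at most $1$ per step, as does the dimension along a chain of shortened codes. Let $k=\min(k_1,\,k_0+n-n_0+1)\ge1$. Then $t(n)\le k$, and shortening gives $N(k,g)\le N(k_1,g)-(k_1-k)\le n_0-k_0-1+k\le n$. Apply (C2).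

(C4) Let $\delta=1/W\le1/2$, $L=n-1$ and $k=g-2<L$. As $\delta^i(1-\delta)^{L-i}$ is nonincreasing in $i$,
\[
1>\sum_{i\le k}\binom Li\delta^i(1-\delta)^{L-i}\ge\delta^k(1-\delta)^{L-k}\sum_{i\le k}\binom Li .
\]
Taking logarithms and using $L<Wg$,
\[
\log_2\sum_{i\le k}\binom Li<L\log_2\frac W{W-1}+(g-2)\log_2(W-1)\le g\varphi(W)-2\log_2(W-1)\le f(n).
\]
The Varshamov bound with $r=f(n)$ gives an $[n,t(n),g]$ code. For the last statement take $W=n/g$.
\end{proof}

The next lemma supplies the lengths that (C3) requires at the thresholds of Theorem~\ref{thm:B}.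

\begin{lemma}\label{lem:short}
For odd $g$:
\begin{itemize}
\item[(a)] $N(1,g)=g$ and $N(2,g)\le\lceil3g/2\rceil$;
\item[(b)] $N(5,g)\le2g+2$ for $g\ge5$;
\item[(c)] $N(8,g)\le\lceil5g/2\rceil+2$ for $g\ge11$;
\item[(d)] $N(12,g)\le3g+3$ for $g\ge15$;
\item[(e)] $N(16,g)\le\lceil7g/2\rceil+3$ for $g\ge15$.
\end{itemize}
Moreover:
\begin{itemize}
\item[(f)] $N(9,13)\le38$, $N(10,13)\le41$, $N(11,13)\le43$;
\item[(g)] $N(21,17)\le72$, $N(26,17)\le81$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The all-zero and all-one words give $N(1,g)=g$. Let $L=(3g+1)/2$, and take the row space of a $2\times L$ matrix whose columns are the three nonzero vectors of $\mathbb F_2^2$, used as equally as possible. Each nonzero word vanishes exactly on the columns of one type, so its weight is at least $L-\lceil L/3\rceil=\lfloor2L/3\rfloor=g$.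

In (b)--(e) we check a block of consecutive odd values of $g$ and extend periodically by juxtaposition.

(b) Puncturing the Nordstrom--Robinson code once and shortening three times gives $N(5,5)\le12$; puncturing $[16,5,8]$ gives $N(5,7)\le15$. For $g=9,11$ consider the code whose coordinates are the $31$ nonzero points of $\mathbb F_2^5$ and whose words are the linear functionals. A nonzero functional is nonzero on $16$ points, of which $0$ or $4$ lie in a given $3$-dimensional subspace and $0$ or $2$ in a given $2$-dimensional one. Deleting the $7$ nonzero points of a $3$-dimensional subspace gives a $[24,5,12]$ code, so $N(5,11)\le23$. Deleting also the $3$ nonzero points of a complementary subspace gives a $[21,5,10]$ code, so $N(5,9)\le20$. The lengths $12,15,20,23$ for $g=5,7,9,11$ are within the allowed $12,16,20,24$. Juxtaposing $[16,5,8]$ raises $g$ by $8$ and the length by $16$.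

(c) The Nordstrom--Robinson code, the Golay codes, $[31,11,11]$ and $[32,11,12]$ give $N(8,d)\le15,16,19,20,28,29$ for $d=5,6,7,8,11,12$. Writing $g=11$, $7+6$, $8+7$, $11+6$, $12+7$, $8+8+5$ gives lengths $28,35,39,44,48,55$ for $g=11,13,\dots,21$; the allowed values are $30,35,40,45,50,55$. Raising $g$ by $12$ costs $29$ and allows $30$.

(d) The two Golay codes give $N(12,15)\le24+23=47\le48$. Shortening $[63,18,21]$ gives $N(12,21)\le57$, and puncturing gives $N(12,g)\le53,55,57$ for $g=17,19,21$; the allowed values are $54,60,66$. Raising $g$ by $8$ costs $24$, by $[24,12,8]$.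

(e) From $[63,24,15]$, $N(16,15)\le55$. From $[63,18,21]$, $N(16,g)\le57,59,61$ for $g=17,19,21$. From $[63,16,23]$, $N(16,23)\le63$. Juxtaposing $[32,16,8]$ gives $89,91,93$ for $g=25,27,29$. The allowed values for $g=15,17,\dots,29$ are $56,63,70,77,84,91,98,105$. Raising $g$ by $16$ costs $N(16,16)\le56$, by $[64,24,16]$.

(f) The Golay codes give $N(9,7)\le20$, $N(10,8)\le22$, $N(11,7)\le22$. With a parity bit, $[17,9,5]$ gives $N(9,6)\le18$. The Wagner code gives $N(10,5)\le19$ and $N(11,6)\le20+1$. The sums are $20+18$, $22+19$, $22+21$.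

(g) For $i\le15$ we have $\binom L{i-1}/\binom Li=i/(L-i+1)\le15/(L-14)$, so $\sum_{i\le15}\binom Li\le\frac{L-14}{L-29}\binom L{15}$ by a geometric series. Now $\binom{71}{15}<9.2\cdot10^{14}$ and $\binom{80}{15}<6.7\cdot10^{15}$. So the sum is less than $\frac{57}{42}\cdot9.2\cdot10^{14}<1.25\cdot10^{15}<2^{51}$ for $L=71$, and less than $\frac{66}{51}\cdot6.7\cdot10^{15}<8.7\cdot10^{15}<2^{55}$ for $L=80$. The Varshamov bound gives $[72,21,17]$ and $[81,26,17]$ codes.
\end{proof}

\section{The comparison}\label{sec:comparison}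

Throughout this section $g\ge5$ is odd and $n\ge g$.

\subsection*{Small $n/g$}

\begin{proposition}\label{prop:small}
Inequality \eqref{eq:star} holds for $n<5g/2$ if $g\ge5$, for $n<3g$ if $g\ge11$, and for $n<4g$ if $g\ge15$.
\end{proposition}

\begin{proof}
For $g\le n<3g/2$ and $3g/2\le n<2g$ use (C2) with $k=1$ and $k=2$, Theorem~\ref{thm:A} and Lemma~\ref{lem:short}(a). For $h=4,5,6,7$ and $hg/2\le n<(h+1)g/2$ use (C3) with $n_0=\lceil hg/2\rceil$, $k_0=c_h$, $k_1=c_{h+1}$. The bounds on $t$ are Theorem~\ref{thm:B}. The pairs $(k_0,k_1)$ are $(2,5)$, $(5,8)$, $(8,12)$, $(12,16)$, so the required bounds on $N(k_1,g)$ are Lemma~\ref{lem:short}(b)--(e).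
\end{proof}

\subsection*{Girth at least 25}
For large $g$ the additive constants $c_h$ are small compared with $g$, and the Varshamov bound alone suffices from $n=4g$ on.

\begin{proposition}\label{prop:large}
Inequality \eqref{eq:star} holds for $g\ge25$ and $n\ge4g$.
\end{proposition}

\begin{proof}
\emph{The range $4g\le n<10g$.} We use (C4). In each row below, the lower bound on $f(n)$ is $B_h-c_h$ (rounded down in the second row), and the last column is an upper bound for $g\varphi(W)-2\log_2(W-1)$.
\[
\begin{array}{c|c|c|c|c}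
\text{range}&h&f(n)\ge&W&\text{needed}\\\hline
4g\le n<4.5g&8&4g-17&4.5&3.4390g-3.61\\
4.5g\le n<5g&9&4.5g-22&5&3.6097g-4\\
5g\le n<6g&10&5g-27&6&3.9002g-4.64\\
6g\le n<10g&12&6g-38&10&4.6900g-6.33
\end{array}
\]
At $g=25$ the third column is $83$, $90.5$, $98$, $112$ and the last is below $82.4$, $86.3$, $92.9$, $111$; in each row the third column has the larger slope in $g$.

\emph{The range $n\ge10g$.} By Lemma~\ref{lem:criteria} it suffices to prove
\begin{equation}\label{eq:log}
f(n)\ge g\log_2(eW)\qquad\text{for }n\ge10g,\ W=n/g .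
\end{equation}
We apply Lemma~\ref{lem:balls} with $p=(g-1)/2$ and $q=(g-3)/2$. All bounds for $x_i$ hold for $y_i$ as well.

Let first $10\le W\le183$ and $\lambda=2$, so $x_{i+1}\ge2f(x_i)+1$. Let $M=\lceil\log_2(g+1)\rceil\ge5$ and $j=M-1$, so $2^j\le g<2^{j+1}$. For $1\le i\le j$ we have $2^i-1<g$, so $f(2^i-1)=2^i-1$, and induction gives $x_i\ge2^{i+1}-1$; thus $x_j\ge g$. Next, by Theorem~\ref{thm:B} with $h=2,4,8$,
\begin{gather*}
x_{j+1}\ge2(g-1)+1=2g-1,\qquad x_{j+2}\ge2(2g-3)+1=4g-5,\\
x_{j+3}\ge2(4g-21)+1=8g-41\ge6g .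
\end{gather*}
We need $q\ge j+3=M+2$. For $M=5$ this holds as $q\ge11$; for $M\ge6$ it holds as $g\ge2^{M-1}$ and $2^{M-2}-\frac32\ge M+2$. So a nonempty $2$-tight digraph has $a\ge2f(6g-1)\ge12g-76\ge8.96g$, where the last step is $3.04g\ge76$. Since $\log_2(183e)<8.959$, and $W/2\ge\log_2(eW)$ for $W\ge10$ (at $W=10$ the right side is below $4.77$, and its derivative is below $1/2$), Lemma~\ref{lem:peel} gives \eqref{eq:log}.

For $W>183$ we use induction on $n$, with $g$ fixed, and choose $\lambda=W/\log_2(eW)$, so that $n/\lambda$ is exactly the required bound. The functions $W/\log_2(eW)$ and $W/\log_2^2(eW)$ are increasing for $W>e$, since $\ln W-2\ln\ln(eW)$ has derivative $\frac1W\bigl(1-\frac2{\ln(eW)}\bigr)$; at $W=183$ they exceed $20.4$ and $2.2$. Hence $\lambda>20.4$ and $\lambda^2>W$. In a nonempty $\lambda$-tight digraph $x_{i+1}>\lambda\min(x_i,g-1)$, so $x_i\ge\min(20^i,g-1)$, and $x_{j+1}>\lambda(g-1)$ for $j=\lceil\log_{20}(g-1)\rceil$. As $j+1\le\log_{20}(g-1)+2\le q$, we get $x_p\ge\xi$ and $y_q-1\ge\xi$ with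 $\xi=\lfloor\lambda(g-1)\rfloor$. Now $\xi\ge\lambda g-\lambda-1\ge0.95\lambda g$, because $0.05g\ge1.25\ge1+1/\lambda$. So $10g\le\xi\le\lambda g<n$, and \eqref{eq:log} is known at $\xi$. Therefore
\[
a\ge2f(\xi)\ge2g\log_2(0.95e\lambda)=g\log_2(0.9025e^2\lambda^2)\ge g\log_2(eW),
\]
since $0.9025e>1$ and $\lambda^2>W$. Lemma~\ref{lem:peel} gives \eqref{eq:log}.
\end{proof}

\subsection*{Girth at most 23 and at most 127 vertices}
Here the margins are thin, and specific codes are needed.

\begin{proposition}\label{prop:mid}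
Inequality \eqref{eq:star} holds for $5\le g\le23$ and $n\le127$.
\end{proposition}

\begin{proof}
Proposition~\ref{prop:small} covers $n\le12,17,22,32,38,59,67,75,83,91$ for $g=5,7,\dots,23$. Table~\ref{tab:mid} covers the remaining $n\le127$. In a row with (C1), the bound on $f$ is at a point not larger than the range and is at least the redundancy of the code. In a row with (C2), the bound on $t$ is at the upper end of the range, the code is no longer than the lower end, and its dimension is at least that bound. In both cases monotonicity of $f$ or $t$ extends the bound to the whole range.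

Three rows need a word. For $g=5$ and $13\le n\le15$ we have $t(n)\le n-7$, and shortening the punctured Nordstrom--Robinson code $(15,2^8,5)$ gives $N(n-7,5)\le n$. For $g=17$, (C3) is used with $(n_0,k_0,k_1)=(68,16,21)$ and $(77,21,26)$; it requires $N(21,17)\le72$ and $N(26,17)\le81$, which is Lemma~\ref{lem:short}(g). The code $[29,11,9]$ is $[31,11,11]$ punctured twice.

The rows marked with a value of $\lambda$ use Lemma~\ref{lem:table}. The values $\lceil n/\lambda\rceil$ are $\lceil34/2\rceil=17$, $\lceil35/2\rceil=18$, $\lceil64/3\rceil=22$ for $g=7$; $\lceil43/2\rceil=22$, $\lceil44/1.9\rceil=24$, $\lceil64/2\rceil=32$ (where $K=30$ is smaller) for $g=9$; $\lceil64/1.88\rceil=35$ for $g=11$; $\lceil72/1.75\rceil=42$ for $g=13$; $\lceil72/1.52\rceil=48$, $\lceil73/1.52\rceil=49$ for $g=15$. Except where noted they do not exceed $K$.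
\end{proof}

\begin{table}[p]
\centering
\small
\begin{tabular}{c|c|l|l|l|c}
$g$&$n$&bound&from&code&by\\\hline
5&13--15&$f(9)\ge7$&Table~\ref{tab:B}&$(15,2^8,5)$&C2\\
&16--17&$f(15)\ge8$&Lemma~\ref{lem:five}&$[17,9,5]$&C1\\
&18--23&$f(18)\ge9$&Lemma~\ref{lem:five}&$[23,14,5]$&C1\\
&24--32&$f(24)\ge10$&Lemma~\ref{lem:five}&Goppa $32$, $r=10$&C1\\
&33&$t(33)\le22$&Lemma~\ref{lem:five}&Goppa $32$, $r=10$&C2\\
&34--64&$f(34)\ge12$&Lemma~\ref{lem:five}&Goppa $64$, $r=12$&C1\\
&65--127&$f(65)\ge14$&Lemma~\ref{lem:five}&BCH $127$, $r=14$&C1\\\hline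
7&18--23&$f(13)\ge11$&Table~\ref{tab:B}&$[23,12,7]$&C1\\
&24--27&$t(27)\le12$&Lemma~\ref{lem:six}&$[23,12,7]$&C2\\
&28--31&$f(27)\ge15$&Lemma~\ref{lem:six}&$[31,16,7]$&C1\\
&32--34&$t(34)\le17$&$\lambda=2$&Goppa $32$, $r=15$&C2\\
&35--63&$f(35)\ge18$&$\lambda=2$&$[63,45,7]$&C1\\
&64--127&$f(64)\ge22$&$\lambda=3$&BCH $127$, $r=21$&C1\\\hline
9&23--29&$f(23)\ge18$&Lemma~\ref{lem:six}&$[29,11,9]$&C1\\
&30--31&$t(31)\le11$&Lemma~\ref{lem:six}&$[29,11,9]$&C2\\
&32--41&$f(31)\ge20$&Lemma~\ref{lem:six}&$[41,21,9]$&C1\\
&42--43&$t(43)\le21$&$\lambda=2$&$[41,21,9]$&C2\\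
&44--63&$f(44)\ge24$&$\lambda=1.9$&$[63,39,9]$&C1\\
&64--127&$f(64)\ge30$&$\lambda=2$&BCH $127$, $r=28$&C1\\\hline
11&33--47&$f(32)\ge24$&Table~\ref{tab:B}&$[47,24,11]$&C1\\
&48--63&$f(43)\ge27$&Table~\ref{tab:B}&$[63,36,11]$&C1\\
&64--127&$f(64)\ge35$&$\lambda=1.88$&BCH $127$, $r=35$&C1\\\hline
13&39--40&$t(40)\le9$&Lemma~\ref{lem:six}&$N(9,13)\le38$&C2\\
&41--42&$t(42)\le10$&Lemma~\ref{lem:six}&$N(10,13)\le41$&C2\\
&43--44&$t(44)\le11$&Lemma~\ref{lem:six}&$N(11,13)\le43$&C2\\
&45--63&$f(45)\ge33$&Table~\ref{tab:B}&$[63,30,13]$&C1\\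
&64--72&$t(72)\le30$&$\lambda=1.75$&$[63,30,13]$&C2\\
&73--127&$f(72)\ge42$&$\lambda=1.75$&BCH $127$, $r=42$&C1\\\hline
15&60--63&$f(59)\ge43$&Table~\ref{tab:B}&$[63,24,15]$&C1\\
&64--72&$t(72)\le24$&$\lambda=1.52$&$[63,24,15]$&C2\\
&73--127&$f(73)\ge49$&$\lambda=1.52$&BCH $127$, $r=49$&C1\\\hline
17&68--76&$t(67)\le16$, $t(76)\le21$&Table~\ref{tab:B}&$[72,21,17]$&C3\\
&77--84&$t(76)\le21$, $t(84)\le26$&Table~\ref{tab:B}&$[81,26,17]$&C3\\
&85--127&$f(82)\ge56$&Table~\ref{tab:B}&$[127,71,19]$&C1\\\hline
19&76--127&$f(75)\ge59$&Table~\ref{tab:B}&$[127,71,19]$&C1\\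
21&84--127&$f(83)\ge67$&Table~\ref{tab:B}&$[127,64,21]$&C1\\
23&92--127&$f(91)\ge75$&Table~\ref{tab:B}&$[127,57,23]$&C1
\end{tabular}
\caption{The cases $5\le g\le23$, $n\le127$ not covered by Proposition~\ref{prop:small}. ``Goppa $L$'' and ``BCH $L$'' denote the code of length $L$ with minimum distance at least $g$ and redundancy at most $r$. The last column names the criterion of Lemma~\ref{lem:criteria}.}
\label{tab:mid}
\end{table}

\subsection*{Girth at most 23 and at least 128 vertices}
For bounded $g$ and growing $n$, BCH codes have redundancy about $\frac g2\log_2n$, and one peeling step with two balls of radius at most $2$ doubles a logarithmic bound.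

\begin{proposition}\label{prop:long}
Let $g=2s+1$ with $2\le s\le11$. Then $f(n)\ge s\lceil\log_2(n+1)\rceil$ for all $n\ge128$, and \eqref{eq:star} holds for all $n\ge128$.
\end{proposition}

\begin{proof}
For $2^m\le n<2^{m+1}$ we have $\lceil\log_2(n+1)\rceil=m+1$, and the BCH code of length $2^{m+1}-1$ has redundancy at most $s(m+1)$. So the first claim implies the second by (C1), and by monotonicity the first claim amounts to
\begin{equation}\label{eq:pow}
f(2^m)\ge s(m+1)\qquad(m\ge7).
\end{equation}

\emph{Small $m$.} For $g=5$ and $m=7,\dots,11$ we need $16,18,20,22,24$, which Lemma~\ref{lem:five} provides. For $7\le g\le23$ and $m=7,8,9,10$ we need $8s,9s,10s,11s$. In each row below, the first bound covers the values of $m$ before the semicolon and the second bound covers the rest; a value of $\lambda$ refers to Lemma~\ref{lem:table}, and the remaining bounds are from Table~\ref{tab:B}.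
\[
\begin{array}{c|l|l|l}
g&\text{needed}&\text{first bound}&\text{second bound}\\\hline
7&24,27;\ 30,33&f(128)\ge27\ (\lambda=3)&f(512)\ge41\ (\lambda=5)\\
9&32;\ 36,40,44&f(128)\ge35\ (\lambda=2.5)&f(256)\ge64\ (\lambda=4)\\
11&40,45;\ 50,55&f(128)\ge49\ (\lambda=2)&f(512)\ge98\ (\lambda=4)\\
13&48;\ 54,60,66&f(128)\ge51\ (\lambda=1.75)&f(256)\ge72\ (\lambda=2)\\
15&56;\ 63,70,77&f(128)\ge64\ (\lambda=2)&f(256)\ge104\ (\lambda=2)\\
17&64;\ 72,80,88&f(128)\ge64\ (\lambda=2)&f(256)\ge124\ (\lambda=2)\\
19&72;\ 81,90,99&f(113)\ge76&f(256)\ge128\ (\lambda=2)\\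
21&80;\ 90,100,110&f(125)\ge88&f(256)\ge128\ (\lambda=2)\\
23&88;\ 99,110,121&f(114)\ge88&f(256)\ge128\ (\lambda=2)
\end{array}
\]

\emph{Large $m$.} We use induction on $m$, so $f(b)\ge s\log_2(b+1)$ is known for $128\le b<2^m$. Let $\lambda=2^m/(s(m+1))>1$. Then $2^m/\lambda=s(m+1)$, and by Lemma~\ref{lem:peel} it suffices to show that $a\ge s(m+1)$ for every nonempty $\lambda$-tight digraph of girth at least $g$. We use $2^{m+1}\ge(m+1)^2$.

Let $s\ge3$ and $m\ge11$. We have $x_1,y_1\ge\lfloor\lambda\rfloor+1$, so $f(x_1),f(y_1)\ge\eta:=\min(\lfloor\lambda\rfloor+1,2s)$, and $x_2,y_2\ge\xi+1$ with $\xi=\lfloor\lambda\eta\rfloor$. Here $\xi\le2s\lambda=2^{m+1}/(m+1)<2^m$. The radii $p=q=2$ are allowed because $g-2\ge5$, so $a\ge2f(\xi)$. If $\xi\ge128$ and $(\lambda\eta)^2\ge2^{m+1}$, then $a\ge2s\log_2(\xi+1)\ge s\log_2(\lambda\eta)^2\ge s(m+1)$. We check the two conditions. If $\eta=2s$, then $\lambda\eta=2^{m+1}/(m+1)\ge2^{12}/12>341$ and $(\lambda\eta)^2=2^{m+1}\cdot2^{m+1}/(m+1)^2\ge2^{m+1}$. If $\eta<2s$, then $\lambda<2s$,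 so $2^m<2s^2(m+1)\le242(m+1)$, which forces $m=11$. Then $\lambda\ge2048/132>15.5$ and $\eta>\lambda$, so $\lambda\eta>240$, $\xi\ge240$ and $(\lambda\eta)^2>2^{12}$.

Let $s=2$ and $m\ge12$; now only the radii $2$ and $1$ of \eqref{eq:five} are available. We have $\lambda=2^m/(2(m+1))\ge4096/26>157$. So $f(x_1)\ge f(128)\ge16$ and $x_2\ge\lceil16\lambda\rceil$, while $y_1-1\ge\lfloor\lambda\rfloor$. Both $\lceil16\lambda\rceil$ and $\lfloor\lambda\rfloor$ are at least $128$ and less than $2^m$, as $16\lambda\le\frac8{13}2^m$. Hence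
\[
a\ge f(x_2)+f(y_1-1)\ge2\log_2(16\lambda)+2\log_2\lambda=2\log_2\frac{2^{2m+2}}{(m+1)^2}\ge2(m+1).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:reductions} it suffices to prove \eqref{eq:star} for odd $g\ge5$ and $n\ge g$. For $g\ge25$ this is Proposition~\ref{prop:small} when $n<4g$ and Proposition~\ref{prop:large} when $n\ge4g$. For $5\le g\le23$ it is Proposition~\ref{prop:mid} when $n\le127$ and Proposition~\ref{prop:long} when $n\ge128$.
\end{proof}

\begin{thebibliography}{9}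

\bibitem{IFDS}
\emph{Introduction to Finite Dynamical Systems},
\texttt{https://www.i3s.unice.fr/\allowbreak\textasciitilde richard/\allowbreak M2RIF20192020/\allowbreak cours4\_5\_M2RIF\_2019-2020.pdf}.

\bibitem{MS}
MacWilliams and Sloane, \emph{The Theory of Error-Correcting Codes}.

\end{thebibliography}
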